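\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Convex relations between S-implications of\\ continuous Archimedean t-conorms}


\begin{abstract}
For a continuous Archimedean t-conorm $S$ and an involutive fuzzy negation $N$ let $I_{S,N}(x,y)=S(N(x),y)$ be the associated S-implication. We show that no such implication is a proper convex combination of two others: if $I_{S_f,N_f}=c\,I_{S_g,N_g}+(1-c)\,I_{S_h,N_h}$ with $0<c<1$, then the three negations coincide and the three t-conorms coincide. In particular, a proper convex combination of two distinct continuous Archimedean t-conorms is never a t-conorm. No regularity of the additive generators is assumed. The negations and the nilpotent t-conorms are handled by a variance identity and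 by local affinity of the generators. For strict t-conorms we replace partial derivatives by measures. A conservation law for the difference of two of these derivatives, together with a rigidity argument along antidiagonals, then gives the result.
\end{abstract}

\section{Introduction}

\subsection{The question}

``Increasing'' and ``decreasing'' are meant in the weak sense. A \emph{t-conorm} is a function $S:[0,1]^2\to[0,1]$ that is commutative, associative, increasing in each variable and has $0$ as neutral element, $S(x,0)=x$. A continuous t-conorm is \emph{Archimedean} if $S(x,x)>x$ for all $x\in(0,1)$. A \emph{fuzzy negation} is a decreasing function $N:[0,1]\to[0,1]$ with $N(0)=1$ and $N(1)=0$; it is \emph{involutive} if $N(N(x))=x$ for all $x$. \textbf{All fuzzy negations in this paper are required to be involutive}, except in Example~\ref{ex:invol}. The \emph{S-implication} of a continuous Archimedean t-conorm $S$ and an involutive negation $N$ is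
\[
I_{S,N}(x,y)=S(N(x),y),\qquad x,y\in[0,1].
\]
Here $S$ plays the role of ``or'' and $N$ that of ``not'', so $I_{S,N}(x,y)$ is a truth value for ``not $x$, or $y$''.

Functions $I:[0,1]^2\to[0,1]$ that are decreasing in $x$, increasing in $y$ and satisfy $I(0,0)=I(1,1)=1$, $I(1,0)=0$ form a convex set, and every $I_{S,N}$ belongs to it. So one may always average two S-implications. The result behaves like an implication, but is it ever again an S-implication of the same kind? The following question was posed in \cite{conv}.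

\begin{question}
Find continuous Archimedean t-conorms $S_f,S_g,S_h$, involutive fuzzy negations $N_f,N_g,N_h$ and a constant $c\in(0,1)$ such that
\begin{equation}\label{eq:main}
I_{S_f,N_f}=c\,I_{S_g,N_g}+(1-c)\,I_{S_h,N_h}\qquad\text{on }[0,1]^2
\end{equation}
and the three S-implications are not equal.
\end{question}

We read ``not equal'' in the weakest sense, ``not all three equal''; every other reading asks for more. Even so, there is no solution.

\begin{theorem}\label{thm:A}
Let $S_f,S_g,S_h$ be continuous Archimedean t-conorms, $N_f,N_g,N_h$ involutive fuzzy negations and $c\in(0,1)$. If \eqref{eq:main} holds, then $N_f=N_g=N_h$ and $S_f=S_g=S_h$. Hence the three implications are equal, and the objects asked for in the Question do not exist.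
\end{theorem}

A \emph{t-norm} is a commutative, associative function $T:[0,1]^2\to[0,1]$ that is increasing in each variable and has neutral element $1$; a continuous t-norm is Archimedean if $T(x,x)<x$ on $(0,1)$. The proof also gives the following statements.

\begin{theorem}\label{thm:B}
Let $c\in(0,1)$.
\begin{enumerate}
\item[(1)] If $S_g\ne S_h$ are continuous Archimedean t-conorms, then $cS_g+(1-c)S_h$ is not a t-conorm. Dually, if $T_g\neq T_h$ are continuous Archimedean t-norms, then $cT_g+(1-c)T_h$ is not a t-norm.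
\item[(2)] Let $N_1,\dots,N_m$ be involutive negations and $\lambda_i>0$ with $\sum\lambda_i=1$. Then $\sum\lambda_iN_i$ is involutive if and only if $N_1=\dots=N_m$.
\item[(3)] Let $S_g,S_h$ be continuous Archimedean t-conorms and $N_g,N_h$ involutive negations. Then $cI_{S_g,N_g}+(1-c)I_{S_h,N_h}$ has the form $(x,y)\mapsto S(N(x),y)$ with some t-conorm $S$ and some involutive negation $N$ if and only if $S_g=S_h$ and $N_g=N_h$; in that case $S=S_g$ and $N=N_g$.
\end{enumerate}
\end{theorem}

\subsection{Examples and the role of the hypotheses}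

With equal negations, \eqref{eq:main} asks whether an average of two associative functions can be associative. Associativity is a nonlinear condition, so one expects the answer no, and for an explicit pair a single computation can settle the matter.

\begin{example}
Let $S$ be the average, with $c=\frac12$, of $\min(x+y,1)$ and $x+y-xy=1-(1-x)(1-y)$. Then $S(\frac12,\frac12)=\frac78$ and $S(\frac12,\frac14)=\frac12(\frac34+\frac58)=\frac{11}{16}$, while
\[
S\bigl(S(\tfrac12,\tfrac12),\tfrac14\bigr)=\tfrac12\bigl(1+1-\tfrac18\cdot\tfrac34\bigr)=\tfrac{61}{64},\qquad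
S\bigl(\tfrac12,S(\tfrac12,\tfrac14)\bigr)=\tfrac12\bigl(1+1-\tfrac12\cdot\tfrac5{16}\bigr)=\tfrac{59}{64}.
\]
\end{example}

The difficulty is that the general t-conorm comes with no smoothness. A continuous Archimedean t-conorm is described by an arbitrary increasing homeomorphism (its generator), which may have derivative $0$ almost everywhere, and a priori nothing prevents two t-conorms from agreeing on large parts of the square. Two hypotheses cannot be dropped.

\begin{example}[Involutivity]\label{ex:invol}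
Let $S(x,y)=x+y-xy$. Then $S(N(x),y)=y+(1-y)N(x)$ is affine in $N$. So with $S_f=S_g=S_h=S$ and the continuous strictly decreasing functions $N_g(x)=1-x$, $N_h(x)=1-x^2$, $N_f=cN_g+(1-c)N_h$, relation \eqref{eq:main} holds with three pairwise different implications. Here $N_h$ and $N_f$ are not involutive. Indeed, an involutive negation that is differentiable at $0$ and $1$ satisfies $N'(1)N'(0)=1$ (differentiate $N(N(x))=x$ at $x=0$), whereas $N_h'(1)N_h'(0)=0$ and $N_f'(1)N_f'(0)=(2-c)c=1-(1-c)^2<1$.
\end{example}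

\begin{example}[Continuity]
For $\beta\in(\frac13,1]$ put $S_\beta(x,y)=\max(x,y)$ if $\min(x,y)=0$, $S_\beta(x,y)=\beta$ if $0<x,y\le\frac13$, and $S_\beta(x,y)=1$ otherwise. This is a discontinuous t-conorm with $S_\beta(x,x)>x$ on $(0,1)$. It is associative: for $x,y,z>0$ both $S_\beta(x,y)$ and $S_\beta(y,z)$ exceed $\frac13$, so that both bracketings give $1$; if one of the variables is $0$, both bracketings agree trivially. Since $cS_\beta+(1-c)S_{\beta'}=S_{c\beta+(1-c)\beta'}$, any $\beta\ne\beta'$ and any common involutive negation give a nontrivial solution of \eqref{eq:main}.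
\end{example}

\subsection{Plan}

Section~\ref{sec:neg} shows by a variance identity that the negations coincide. This reduces both theorems to one statement about t-conorms, Theorem~\ref{thm:core}. Section~\ref{sec:nil} treats the case where at least one of $S_g,S_h$ is nilpotent. Section~\ref{sec:model} sets up the strict case, gives a short proof of it for $C^1$ generators, where the mechanism is visible, and explains what is missing in general. Sections~\ref{sec:meas}--\ref{sec:end} carry out the general case.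

\section{Tools}\label{sec:tools}

$|E|$ or $\lambda(E)$ is the Lebesgue measure of $E$; ``a.e.'' without further specification refers to $\lambda$; $\ll$ means absolutely continuous. The following facts are standard.

\emph{Representation theorem (Ling).} A function $S$ is a continuous Archimedean t-conorm if and only if
\begin{equation}\label{eq:ling}
S(x,y)=i^{-1}\bigl(\min(i(x)+i(y),\,i(1))\bigr)
\end{equation}
for some continuous strictly increasing $i:[0,1]\to[0,\infty]$ with $i(0)=0$. This \emph{generator} $i$ is unique up to a positive factor. The t-conorm is called \emph{strict} if $i(1)=\infty$ and \emph{nilpotent} if $i(1)<\infty$.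

\emph{Steinhaus.} If $A\subset\mathbb R$ is measurable with $|A|>0$, then $A-A$ contains a neighborhood of $0$.

\emph{(Conv).} If $A,A'\subset(0,\infty)$ are Borel, then
$s\mapsto\int_0^s1_A(\sigma)1_{A'}(s-\sigma)\,d\sigma$ is continuous on $(0,\infty)$, and its integral over $(0,\infty)$ is $|A|\,|A'|$ (with $0\cdot\infty=0$). For $s<M$ only $A\cap(0,M)$ and $A'\cap(0,M)$ matter, and the convolution of two bounded integrable functions is continuous. The integral is computed by Fubini's theorem.

\emph{Level sets.} A Lipschitz function on an interval has derivative $0$ at almost every point of each of its level sets, because it is differentiable a.e.\ and almost every point of a set is an accumulation point of it.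

We also use Lebesgue's differentiation theorem, the Radon--Nikodym theorem and Fubini's theorem.

\section{The negations, and reduction to t-conorms}\label{sec:neg}

\begin{lemma}[Variance principle]\label{lem:var}
Let $q_1,\dots,q_m$ be continuous on a compact interval, $\lambda_i>0$, $\sum\lambda_i=1$ and $q=\sum\lambda_iq_i$. If $\int q^2=\sum\lambda_i\int q_i^2$, then $q_1=\dots=q_m=q$.
\end{lemma}

\begin{proof}
Pointwise $\sum\lambda_i(q_i-q)^2=\sum\lambda_iq_i^2-q^2$. The integral of the right side is $0$, so each $q_i-q$ vanishes a.e., hence everywhere by continuity.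
\end{proof}

So we look for a situation in which a quadratic integral is in fact \emph{linear}. Involutions provide one.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
An involutive negation $N$ is a decreasing bijection of $[0,1]$; hence it is strictly decreasing and, having no jumps, continuous. We have $N(x)>y$ if and only if $x<N(y)$, so $\{N>y\}=[0,N(y))$ and
\begin{equation}\label{eq:N2}
\int_0^1N(x)^2\,dx=\int_0^12y\,\bigl|\{N>y\}\bigr|\,dy=2\int_0^1y\,N(y)\,dy ,
\end{equation}
which is linear in $N$. If $N=\sum\lambda_iN_i$ is involutive, \eqref{eq:N2} for $N$ and for the $N_i$ gives $\int N^2=\sum\lambda_i\int N_i^2$, and Lemma~\ref{lem:var} gives $N_1=\dots=N_m$. The converse is trivial.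
\end{proof}

Now suppose \eqref{eq:main} holds. Putting $y=0$ gives $N_f=cN_g+(1-c)N_h$, so by Theorem~\ref{thm:B}(2) the three negations equal a common $N$. Replacing $x$ by $N(x)$ turns \eqref{eq:main} into
\begin{equation}\label{eq:S}
S_f=c\,S_g+(1-c)\,S_h\qquad\text{on }[0,1]^2 .
\end{equation}
The rest of the paper proves the following.

\begin{theorem}\label{thm:core}
If continuous Archimedean t-conorms $S_f,S_g,S_h$ and $c\in(0,1)$ satisfy \eqref{eq:S}, then $S_f=S_g=S_h$.
\end{theorem}

This implies Theorem~\ref{thm:A}. The remaining parts of Theorem~\ref{thm:B} follow as well.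

\begin{proof}[Proof of Theorem~\ref{thm:B}(1) and (3) from Theorem~\ref{thm:core}]
(1) If $S=cS_g+(1-c)S_h$ is a t-conorm, it is continuous and $S(x,x)>x$ on $(0,1)$, so it is continuous Archimedean, and Theorem~\ref{thm:core} gives $S_g=S_h$. The statement on t-norms follows because $T\mapsto S$, $S(x,y)=1-T(1-x,1-y)$, maps t-norms to t-conorms, preserves continuity, the Archimedean property and convex combinations, and is injective.

(3) If the combination equals $S(N(x),y)$, then $y=0$ gives $N=cN_g+(1-c)N_h$, so $N=N_g=N_h$ by part (2). Substituting $N(x)$ for $x$ gives $S=cS_g+(1-c)S_h$, so $S_g=S_h$ by part (1), and then $S=S_g$. The converse is trivial.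
\end{proof}

\textbf{From now on we assume \eqref{eq:S} and $S_g\ne S_h$, and we look for a contradiction.} By \eqref{eq:S}, the t-conorms $S_f,S_g,S_h$ are then pairwise different. Let $f,g,h$ be generators of $S_f,S_g,S_h$. For $i\in\{f,g,h\}$ we write $S_i$ for the t-conorm with generator $i$. Since \eqref{eq:S} is symmetric under $(g,c)\leftrightarrow(h,1-c)$, statements about $g$ have counterparts for $h$.

\section{At least one nilpotent t-conorm}\label{sec:nil}

For $i\in\{f,g,h\}$ let $n_i(x)=\min\{y:S_i(x,y)=1\}$. If $S_i$ is nilpotent, then $i(n_i(x))=i(1)-i(x)$, so $n_i$ is a continuous strictly decreasing involution of $[0,1]$. If $S_i$ is strict, then $n_i=1$ on $[0,1)$ and $n_i(1)=0$. By \eqref{eq:S}, $S_f=1$ exactly where $S_g=S_h=1$, so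
\begin{equation}\label{eq:nmax}
n_f=\max(n_g,n_h).
\end{equation}
Hence $S_f$ is nilpotent if and only if both $S_g$ and $S_h$ are.

Where $S_g=1$ and $S_h<1$ (or vice versa), \eqref{eq:S} becomes an additive functional equation with a rigid solution.

\begin{lemma}[Local affinity]\label{lem:LA}
Let $\theta$ be continuous near $p_0$ and near $q_0$, let $\Phi$ be continuous near $p_0+q_0$, and let $\theta(p)+\theta(q)=\Phi(p+q)$ for $(p,q)$ near $(p_0,q_0)$. Then $\theta$ near $p_0$, $\theta$ near $q_0$ and $\Phi$ near $p_0+q_0$ are affine with the same slope.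
\end{lemma}

\begin{proof}
Varying one variable at a time, for small $s$,
\[
A(s):=\theta(p_0+s)-\theta(p_0)=\Phi(p_0+q_0+s)-\Phi(p_0+q_0)=\theta(q_0+s)-\theta(q_0).
\]
Varying both gives $A(s)+A(r)=A(s+r)$ for small $s,r$. A continuous function that is additive near $0$ is linear near $0$.
\end{proof}

\subsection{Exactly one of $S_g,S_h$ is strict}

By symmetry let $S_g$ be nilpotent and $S_h$ strict; then $S_f$ is strict. On the open set $\Omega=\{(x,y)\in(0,1)^2:y>n_g(x)\}$ we have $S_g=1$, so $S_f=c+(1-c)S_h$, that is,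
\[
f(x)+f(y)=\Phi\bigl(h(x)+h(y)\bigr),\qquad \Phi(w)=f\bigl(c+(1-c)h^{-1}(w)\bigr)\quad(0\le w<\infty).
\]
With $\theta=f\circ h^{-1}$ this is the equation of Lemma~\ref{lem:LA} at the points $(h(x),h(y))$. Every $x\in(0,1)$ has $n_g(x)<1$, so it is the first coordinate of a point of $\Omega$. So $\theta$ is locally affine on $(0,\infty)$, hence affine. As $\theta(0+)=0$, we get $f=kh$ with $k>0$ and $S_f=S_h$, a contradiction.

\subsection{Both nilpotent, $n_g\ne n_h$}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=5]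
\draw[->] (0,0)--(1.0,0) node[right]{$x$};
\draw[->] (0,0)--(0,1.0) node[above]{$y$};
\fill[gray!25] (0.15,0.9) .. controls (0.2,0.68) and (0.35,0.62) .. (0.5,0.6) .. controls (0.45,0.78) and (0.33,0.88) .. (0.15,0.9);
\draw[thick] (0.15,0.9) .. controls (0.2,0.68) and (0.35,0.62) .. (0.5,0.6);
\draw[thick] (0.15,0.9) .. controls (0.33,0.88) and (0.45,0.78) .. (0.5,0.6);
\draw[dashed] (0.15,0)--(0.15,0.9);
\draw[dashed] (0.5,0)--(0.5,0.6);
\draw[dashed] (0,0.9)--(0.15,0.9);
\draw[dashed] (0,0.6)--(0.5,0.6);
\fill (0.15,0.82) circle (0.012);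
\node[below] at (0.15,0) {$p$};
\node[below] at (0.5,0) {$q$};
\node[below] at (0.325,-0.005) {$I$};
\node[left] at (0,0.9) {$\pi$};
\node[left] at (0,0.6) {$n_h(q)$};
\node[left] at (0,0.75) {$I'$};
\node at (0.34,0.74) {$\Omega$};
\node[right] at (0.44,0.82) {$n_h$};
\node[below] at (0.31,0.62) {$n_g$};
\end{tikzpicture}
\caption{The region $\Omega$ between the graphs of $n_g$ and $n_h$ over a component $I=(p,q)$ of $\{n_g<n_h\}$. On $\Omega$ we have $S_g=1$ and $S_f,S_h<1$. The rigidity found on $\Omega$ is transported to points $(p,y)$ on the vertical line through $p$ just below the common value $\pi$ (dot), where it forces $S_g=1$ although $y<n_g(p)$.}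
\label{fig:omega}
\end{figure}

By symmetry let $\{n_g<n_h\}\ne\emptyset$. This set is open and contained in $(0,1)$; let $I=(p,q)$ be a component, so that $n_g=n_h$ at $p$ and $q$. Put $I'=(n_h(q),n_h(p))$ and $\Omega=\{(x,y):x\in I,\ n_g(x)<y<n_h(x)\}$, an open set (Figure~\ref{fig:omega}). The idea is that $S_g=1$ on $\Omega$ forces $f$ and $h$ to agree up to constants there, and that this agreement extends to the edge $x=p$, where it is contradictory.

If $(x,y)\in\Omega$, then $y\in I'$, since $y>n_g(x)>n_g(q)=n_h(q)$ and $y<n_h(x)<n_h(p)$. Every $x\in I$ occurs in $\Omega$. So does every $y=n_h(x_0)\in I'$ with $x_0\in I$: for $x<x_0$ close to $x_0$ we have $n_h(x)>y$, and $n_g(x)<y$ because $n_g(x_0)<y$.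

On $\Omega$ we have $S_g=1$, $S_h<1$ and, since $n_f=n_h$ on $I$ by \eqref{eq:nmax}, also $S_f<1$. So there is no truncation in \eqref{eq:ling} for $f,h$, and $f(x)+f(y)=\Phi(h(x)+h(y))$ on $\Omega$ with $\Phi(w)=f(c+(1-c)h^{-1}(w))$, which is continuous on $[0,h(1)]$. By Lemma~\ref{lem:LA}, $f\circ h^{-1}$ is locally affine, hence affine, on each of the intervals $h(I)$ and $h(I')$. The two slopes agree, since they agree at each point of $\Omega$. The common slope is positive because $f\circ h^{-1}$ is strictly increasing. Scale $h$ so that it is $1$. Then $f-h$ is constant on $\overline{I'}$.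

For $x\in I$ the values $h(x)+h(y)$ with $(x,y)\in\Omega$ fill the interval $(h(x)+h(n_g(x)),\,h(1))$. The union over $x$ is an interval $(w_0,h(1))$, and $\Phi$ has slope $1$ on it by Lemma~\ref{lem:LA}. As $\Phi$ is continuous and $\Phi(h(1))=f(1)$, we get with $s_0=h(1)-w_0>0$
\begin{equation}\label{eq:nilp}
f^{-1}(f(1)-s)=c+(1-c)\,h^{-1}(h(1)-s),\qquad 0\le s\le s_0 .
\end{equation}

Let $\pi=n_g(p)=n_h(p)=n_f(p)$, the right endpoint of $I'$. For $y\in I'$ close to $\pi$ put $s=f(\pi)-f(y)=h(\pi)-h(y)\in(0,s_0]$. Since $f(p)+f(\pi)=f(1)$ and $h(p)+h(\pi)=h(1)$, we have $f(p)+f(y)=f(1)-s$ and $h(p)+h(y)=h(1)-s$. Then \eqref{eq:nilp} says $S_f(p,y)=c+(1-c)S_h(p,y)$, and comparison with \eqref{eq:S} gives $S_g(p,y)=1$. This contradicts $y<\pi=n_g(p)$.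

\subsection{Both nilpotent, $n_g=n_h$}

Write $n=n_g=n_h=n_f$. The variance principle applies once more, now to one-variable sections. Fix $x\in(0,1)$. Then $F_i=S_i(x,\cdot)$ is an increasing homeomorphism $[0,n(x)]\to[x,1]$, and for $z\in[x,1]$
\[
n\bigl(F_i^{-1}(z)\bigr)=i^{-1}\bigl(i(1)-i(z)+i(x)\bigr)=i^{-1}\bigl(i(x)+i(n(z))\bigr)=S_i(x,n(z)).
\]
So $M_i:=n\circ F_i^{-1}$ satisfies $M_f=cM_g+(1-c)M_h$ by \eqref{eq:S}. On the other hand
\[
\int_x^1M_i(z)^2\,dz=\int_{[0,n(x)]}n^2\,dF_i
\]
is linear in $F_i$, and $F_f=cF_g+(1-c)F_h$. Hence $\int M_f^2=c\int M_g^2+(1-c)\int M_h^2$. Lemma~\ref{lem:var} gives $M_g=M_h$, so $F_g=F_h$, that is, $S_g(x,\cdot)=S_h(x,\cdot)$ on $[0,n(x)]$; on $[n(x),1]$ both are $1$. As $x\in(0,1)$ was arbitrary and the cases $x\in\{0,1\}$ are trivial, $S_g=S_h$, a contradiction.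

\section{The strict case: set-up and a smooth model}\label{sec:model}

From here on $S_g,S_h$, hence also $S_f$, are strict. Now $S_i(x,y)=1$ only if $x=1$ or $y=1$, and the arguments of Section~\ref{sec:nil} give nothing.

\subsection{Coordinates}

We use the generator of $S_f$ as a coordinate. Put $\psi=f^{-1}:[0,\infty)\to[0,1)$ and
\[
a=g\circ\psi,\qquad b=h\circ\psi,\qquad \psi_g=g^{-1}=\psi\circ a^{-1},\qquad \psi_h=h^{-1}=\psi\circ b^{-1}.
\]
Here $a,b$ are increasing homeomorphisms of $[0,\infty)$. For $u,v\ge0$ let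
\[
X=\psi(u+v),\quad Y=\psi_g\bigl(a(u)+a(v)\bigr),\quad Z=\psi_h\bigl(b(u)+b(v)\bigr),\quad D=Y-Z .
\]
These are $S_f,S_g,S_h$ and $S_g-S_h$ at $(\psi(u),\psi(v))$, so
\begin{equation}\label{eq:XYZ}
X=cY+(1-c)Z .
\end{equation}
The functions $X,Y,Z$ are continuous, symmetric, increasing in each variable, equal to $\psi(u)$ at $v=0$, and tend to $1$ as $v\to\infty$. Therefore
\begin{equation}\label{eq:Dbdry}
D(u,0)=D(0,u)=0,\qquad \lim_{v\to\infty}D(u,v)=0,\qquad D\not\equiv0 .
\end{equation}
If $a$ is linear, then $S_g=S_f$; if $b$ is linear, then $S_h=S_f$. Both are excluded by our assumption $S_g\ne S_h$.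

\subsection{The model case: $C^1$ generators}

Suppose in this subsection only that $\psi,a,b$ are $C^1$ on $[0,\infty)$ with positive derivatives. At $a(u)$ the derivative of $\psi_g=\psi\circ a^{-1}$ is $\psi'(u)/a'(u)$. Differentiating \eqref{eq:XYZ} in $v$ at $v=0$ and dividing by $\psi'(u)$ gives $c\,a'(0)/a'(u)+(1-c)\,b'(0)/b'(u)=1$. Scale $g,h$ so that $a'(0)=b'(0)=1$, and put $\rho=1/a'-1/b'$. Then
\begin{equation}\label{eq:modelrho}
\frac c{a'}+\frac{1-c}{b'}=1,\qquad \frac1{a'}=1+(1-c)\rho,\qquad \frac1{b'}=1-c\rho,\qquad\rho(0)=0 .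
\end{equation}
Next, $Y_u$ and $Y_v$ are $a'(u)$ and $a'(v)$ times the same function $\psi_g'(a(u)+a(v))$. Hence with suitable functions $J,K$ of $(u,v)$,
\[
Y_u=\frac{J\,\psi'(u+v)}{a'(v)},\quad Y_v=\frac{J\,\psi'(u+v)}{a'(u)},\quad
Z_u=\frac{K\,\psi'(u+v)}{b'(v)},\quad Z_v=\frac{K\,\psi'(u+v)}{b'(u)} .
\]
Since $X_u=X_v=\psi'(u+v)$, \eqref{eq:XYZ} gives two equations for $J,K$:
\[
\frac{cJ}{a'(v)}+\frac{(1-c)K}{b'(v)}=1=\frac{cJ}{a'(u)}+\frac{(1-c)K}{b'(u)} .
\]
Subtracting and inserting \eqref{eq:modelrho} gives $c(1-c)(\rho(v)-\rho(u))(J-K)=0$. If $J=K$, the first equation and \eqref{eq:modelrho} give $J=K=1$. So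
\begin{equation}\label{eq:modeldich}
\rho(u)\ne\rho(v)\ \Longrightarrow\ J=K=1\ \text{ and }\ D_v(u,v)=\rho(u)\,\psi'(u+v).
\end{equation}
Now comes the decisive observation. By \eqref{eq:Dbdry}, $v\mapsto D(u,v)$ starts and ends at $0$, so $D_v(u,\cdot)$ has total integral $0$, whereas $\psi'(u+v)$ has total integral $1-\psi(u)>0$. If $\rho\equiv0$, then $a$ is linear, which is excluded. Otherwise the continuous function $\rho$ takes uncountably many values. The level sets $\{\rho=r\}$ are disjoint, so only countably many of them have positive measure. Pick a value $r\ne0$ with $|\{\rho=r\}|=0$ and $u$ with $\rho(u)=r$. Then \eqref{eq:modeldich} applies for a.e.\ $v$, and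
\[
0=\int_0^\infty D_v(u,v)\,dv=r\int_0^\infty\psi'(u+v)\,dv=r\,(1-\psi(u)),
\]
a contradiction. This proves Theorem~\ref{thm:core} for such generators.

\subsection{What has to be added in general}\label{subsec:add}

\emph{Derivatives.} A priori $\psi$ may be a singular function, and $a,b$ need not be absolutely continuous. We replace the partial derivatives of $X,Y,Z$ by measures. The density equations will hold almost everywhere with respect to the measure $P=\partial_uX=\partial_vX$, and one has to prove that $a$ and $b$ are absolutely continuous with positive derivatives (Sections~\ref{sec:meas}--\ref{sec:dens}).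

\emph{Step functions.} The function $\rho$ is then only measurable. The conservation argument still shows that $\rho$ takes a.e.\ only countably many values (Section~\ref{sec:count}). But it says nothing about step functions, for which every level set may have positive measure. For these we use a second consequence of the density equations. If $\rho(u)=\rho(v)$, then $a'(u)=a'(v)$ and $b'(u)=b'(v)$, so $Y_u=Y_v$ and $Z_u=Z_v$. Hence in \emph{all} cases $D_u-D_v=(\rho(v)-\rho(u))\psi'(u+v)$. Integrating along antidiagonals, with $R(u)=\int_0^u\rho$,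
\[
D(u,t-u)=\psi'(t)\,C(u,t-u),\qquad C(u,v)=R(u+v)-R(u)-R(v).
\]
Comparing $D_v$ computed from here with \eqref{eq:modeldich} gives, formally,
\begin{equation}\label{eq:formal}
\psi''(t)\,C(u,t-u)=\psi'(t)\bigl(\rho(u)+\rho(t-u)-\rho(t)\bigr)\qquad\text{if }\rho(u)\ne\rho(t-u).
\end{equation}
If $\rho(u)$ and $\rho(t-u)$ are two different constants $r,r'$ for $u$ in a set of positive measure, the right side is constant there and $C(u,t-u)$ is not, so $\psi''(t)=0$ (Section~\ref{sec:rigid}). This makes $\psi$ locally affine and $\rho$ locally constant near such $t$, and almost no freedom is left.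

\emph{Symmetric antidiagonals.} The argument fails at those $t$ for which $C(\cdot,t-\cdot)\equiv0$, i.e.\ $\rho(u)=\rho(t-u)$ for a.e.\ $u\in(0,t)$. Two such $t$ make $\rho$ periodic on an initial interval, and this controls how many there are (Section~\ref{sec:sets}).

\section{Derivatives as measures}\label{sec:meas}

\subsection{The measures}

Let $\xi,\xi_g,\mu$ be the Stieltjes measures on $(0,\infty)$ of $\psi,\psi_g,a$. They are nonatomic and charge every nonempty open interval; $\xi$ and $\xi_g$ have mass $1$. Let $\psi'\in L^1$ be (a Borel version of) the a.e.\ derivative of $\psi$. By Lebesgue's theorem $\xi=\psi'\lambda+\xi_s$ with $\xi_s\perp\lambda$.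

For $v\ge0$ let $m^X_v,m^Y_v,m^Z_v$ be the Stieltjes measures on $(0,\infty)$ of $u\mapsto X(u,v),Y(u,v),Z(u,v)$. By symmetry they are also those of $X(v,\cdot),Y(v,\cdot),Z(v,\cdot)$. Directly from the definitions, for Borel $E\subset(0,\infty)$,
\begin{gather}
m^X_v=c\,m^Y_v+(1-c)\,m^Z_v,\qquad m^X_v((0,\infty))=m^Y_v((0,\infty))=m^Z_v((0,\infty))=1-\psi(v),\label{eq:m1}\\
m^X_v(E)=\xi(E+v)\ge\int_E\psi'(u+v)\,du,\qquad m^Y_v(E)=\xi_g\bigl(a(E)+a(v)\bigr).\label{eq:m2}
\end{gather}
The functions $v\mapsto m_v^X(E)$, etc., are Borel (they are continuous for intervals $E$; then use a monotone class argument). As $v\downarrow0$, the distribution functions $Z(u,v)-Z(0,v)$ tend to $\psi(u)$, hence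
\begin{equation}\label{eq:weak}
\int\varphi\,dm^Z_v\to\int\varphi\,d\xi\qquad(\varphi\in C_c(0,\infty)),
\end{equation}
and similarly for $X,Y$.

On $Q=(0,\infty)^2$ define the locally finite measure $P$ by
\begin{equation}\label{eq:P}
\int\varphi\,dP=\int\xi(dt)\int_0^t\varphi(u,t-u)\,du .
\end{equation}
A Borel set $F\subset Q$ is $P$-null if and only if for $\xi$-a.e.\ $t$ the set $\{u\in(0,t):(u,t-u)\in F\}$ is Lebesgue null. In particular, if $|N_0|=0$, then $\{u\in N_0\}$ and $\{v\in N_0\}$ are $P$-null.

\begin{lemma}\label{lem:dens}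
The distributional derivatives on $Q$ are the measures
\[
\partial_vY=du\otimes m^Y_u(dv),\qquad \partial_uY=dv\otimes m^Y_v(du),
\]
and similarly for $X,Z$; moreover $\partial_uX=\partial_vX=P$. There are Borel functions $\eta_1,\eta_2,\zeta_1,\zeta_2$ on $Q$ with
\[
\partial_uY=\eta_1P,\quad \partial_vY=\eta_2P,\quad \partial_uZ=\zeta_1P,\quad \partial_vZ=\zeta_2P,
\]
\begin{equation}\label{eq:eta}
0\le\eta_j\le\tfrac1c,\qquad0\le\zeta_j\le\tfrac1{1-c},\qquad c\,\eta_j+(1-c)\,\zeta_j=1 .
\end{equation}
\end{lemma}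

\begin{proof}
For a test function $\Phi\in C_c^\infty(Q)$, integration by parts in a Stieltjes integral gives $-\int Y\Phi_v\,dv=\int\Phi(u,v)\,m^Y_u(dv)$ for each $u$; integrate over $u$. The other derivatives are obtained in the same way. For $X$, by \eqref{eq:m2},
\[
\int du\int\Phi(u,v)\,m_u^X(dv)=\int_0^\infty du\int_{(u,\infty)}\Phi(u,t-u)\,\xi(dt)=\int\Phi\,dP,
\]
and $\int dv\int\Phi(u,v)\,m^X_v(du)=\int\xi(dt)\int_0^t\Phi(t-v,v)\,dv=\int\Phi\,dP$ as well. By \eqref{eq:XYZ}, $c\,\partial_vY+(1-c)\,\partial_vZ=P$ with all measures nonnegative, and likewise for $\partial_u$. So the Radon--Nikodym theorem gives densities that satisfy \eqref{eq:eta} $P$-a.e. Putting $\eta_j=\zeta_j=1$ on the exceptional $P$-null set, we get \eqref{eq:eta} everywhere.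
\end{proof}

\subsection{The identity along antidiagonals}

By Lemma~\ref{lem:dens}, $(\partial_u-\partial_v)D=\kappa P$ with the bounded Borel function $\kappa=(\eta_1-\zeta_1)-(\eta_2-\zeta_2)$. The operator $\partial_u-\partial_v$ differentiates along the lines $u+v=t$, and by \eqref{eq:P} the measure $P$ disintegrates into Lebesgue measure along these lines. So one can integrate from the boundary point $(0,t)$, where $D=0$. Write $\tilde\kappa(t,s)=\kappa(s,t-s)$ for $0<s<t$.

\begin{lemma}\label{lem:anti}
For every $u>0$, as measures in $t\in(u,\infty)$,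
\begin{equation}\label{eq:anti}
D(u,t-u)\,dt=\tilde C(t,u)\,\xi(dt),\qquad \tilde C(t,u)=\int_0^u\tilde\kappa(t,s)\,ds .
\end{equation}
\end{lemma}

\begin{proof}
Let $0\not\equiv\varphi\in C_c^\infty((u,\infty))$ and $\chi\in C_c^\infty((0,\inf\operatorname{supp}\varphi))$. The function $\Phi(s,v)=\varphi(s+v)\chi(s)$ has compact support in $Q$, and $\Phi_s-\Phi_v=\varphi(s+v)\chi'(s)$. Testing $(\partial_u-\partial_v)D=\kappa P$ with $\Phi$ and substituting $t=s+v$ gives
\[
-\int\varphi(t)\int D(s,t-s)\,\chi'(s)\,ds\,dt=\int\varphi(t)\int\tilde\kappa(t,s)\,\chi(s)\,ds\,\xi(dt).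
\]
Let $\chi$ run through mollifications of $1_{[u_1,u]}$, $0<u_1<u$. As $D$ is continuous and $\tilde\kappa$ bounded,
\[
\int\varphi(t)\bigl[D(u,t-u)-D(u_1,t-u_1)\bigr]dt=\int\varphi(t)\int_{u_1}^u\tilde\kappa(t,s)\,ds\,\xi(dt).
\]
As $u_1\downarrow0$, $D(u_1,t-u_1)\to D(0,t)=0$ uniformly on $\operatorname{supp}\varphi$, and \eqref{eq:anti} follows.
\end{proof}

Let
\[
T_D=\{t>0:\ D(u,t-u)\ne0\text{ for some }u\in(0,t)\},\qquad B_D=(0,\infty)\setminus T_D .
\]
By \eqref{eq:Dbdry} and continuity of $D$, $T_D$ is open and nonempty.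

\begin{corollary}\label{cor:psi}
$\psi'>0$ a.e.\ on $T_D$.
\end{corollary}

\begin{proof}
Let $t_0\in T_D$ and choose $u^*$ with $D(u^*,t-u^*)\ne0$ for $t$ near $t_0$. If $E$ is a Borel set in this neighborhood with $\xi(E)=0$, then taking total variations in \eqref{eq:anti} gives $\int_E|D(u^*,t-u^*)|\,dt=0$, so $|E|=0$. Thus $\lambda|_{T_D}\ll\xi$. If $\Lambda$ is a $\lambda$-null Borel set carrying $\xi_s$, then $E=(T_D\cap\{\psi'=0\})\setminus\Lambda$ has $\xi(E)=0$, so $|E|=0$.
\end{proof}

\section{Absolute continuity of $a$ and $b$}\label{sec:ac}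

We compare $\mu=da$ with Lebesgue measure in two steps. A convolution formula relates $\mu$-null sets to null sets of the measures $m^Y_v$ (Lemma~\ref{lem:conv}). Letting $v\downarrow0$ on a set that $m^Y_v$ does not charge, one finds that such a set is Lebesgue null on $T_D$, since there $Z$ alone cannot account for the growth of $X$ (Lemma~\ref{lem:limit}).

\begin{lemma}\label{lem:conv}
Let $E,V\subset(0,\infty)$ be Borel.
\begin{enumerate}
\item[(i)] If $m^Y_v(E)=0$ for $\mu$-a.e.\ $v\in V$, then $\mu(E)=0$ or $\mu(V)=0$.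
\item[(ii)] If $\mu(E)=0$, then $m^Y_v(E)=0$ for $\mu$-a.e.\ $v$; in particular for all $v$ in some sequence $v_n\downarrow0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The image of $\mu$ under $a$ is $\lambda$. By \eqref{eq:m2} and Fubini,
\[
\int_Vm^Y_v(E)\,d\mu(v)=\int_{a(V)}\xi_g\bigl(a(E)+\sigma\bigr)\,d\sigma=\int\xi_g(ds)\int_0^s1_{a(V)}(\sigma)\,1_{a(E)}(s-\sigma)\,d\sigma .
\]
By (Conv) the inner integral is continuous in $s$, with integral $|a(V)|\,|a(E)|=\mu(V)\mu(E)$. In (i) the left side is $0$, so the inner integral vanishes on a set of full $\xi_g$-measure. Such a set is dense, so the inner integral vanishes identically, and $\mu(V)\mu(E)=0$. In (ii) take $V=(0,\infty)$: as $|a(E)|=0$, the inner integral is $0$ for every $s$. The last statement holds because $\mu$ charges every interval $(0,\varepsilon)$.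
\end{proof}

\begin{lemma}\label{lem:limit}
If $E$ is Borel and $m^Y_{v_n}(E)=0$ for some $v_n\downarrow0$, then $|E\cap T_D|=0$.
\end{lemma}

\begin{proof}
On $E$ the relation \eqref{eq:m1} reads $m^X_{v_n}=(1-c)m^Z_{v_n}$: the full mass of $X$ must be supplied by $(1-c)Z$ alone. Hence, using \eqref{eq:m2},
\[
(1-c)\,m^Z_{v_n}\ \ge\ 1_E\,m^X_{v_n}\ \ge\ 1_E(u)\,\psi'(u+v_n)\,du .
\]
Test this with nonnegative functions in $C_c(0,\infty)$ and let $n\to\infty$. By \eqref{eq:weak} the left side tends to $(1-c)\xi$, and $\psi'(\cdot+v_n)\to\psi'$ in $L^1$; so $(1-c)\xi\ge1_E\psi'\lambda$. Comparing absolutely continuous parts, $(1-c)\psi'\ge\psi'$ a.e.\ on $E$. So $\psi'=0$ a.e.\ on $E$, and Corollary~\ref{cor:psi} gives $|E\cap T_D|=0$.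
\end{proof}

\begin{proposition}\label{prop:ac}
The functions $a$ and $b$ are absolutely continuous on bounded intervals, $a(u)=\int_0^ua'$ and $b(u)=\int_0^ub'$, and $a',b'\in(0,\infty)$ a.e.\ on $(0,\infty)$. If $|B_D|>0$, there are constants $k_a,k_b>0$ such that $a(u)=k_au$ and $b(u)=k_bu$ near $0$, and $a'=k_a$, $b'=k_b$ a.e.\ on $B_D$.
\end{proposition}

\begin{proof}
By symmetry it suffices to treat $a$.

\emph{(a) If $E$ is Borel and $\mu(E)=0$, then $|E\cap T_D|=0$.} This is Lemma~\ref{lem:conv}(ii) followed by Lemma~\ref{lem:limit}.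

\emph{(b) $\mu\ll\lambda$.} Suppose $|E_0|=0<\mu(E_0)$ for a Borel set $E_0$. By \eqref{eq:m2}, $\int_0^\infty m^X_v(E_0)\,dv=\int\xi(dt)\,|E_0\cap(0,t)|=0$, so the Borel set $V=\{v>0:m^X_v(E_0)=0\}$ has a Lebesgue null complement. As $m^Y_v\le\frac1cm_v^X$, we have $m_v^Y(E_0)=0$ for $v\in V$, and Lemma~\ref{lem:conv}(i) gives $\mu(V)=0$. By (a), $|V\cap T_D|=0$. But $V$ has full Lebesgue measure and $T_D$ is open and nonempty, a contradiction. So $\mu\ll\lambda$ and $a(u)=\int_0^ua'$.

\emph{(c) $a'>0$ a.e.\ on $T_D$.} The set $\{a'=0\}$ has $\mu$-measure $0$ by (b); apply (a).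

\emph{(d) The set $B_D$.} If $|B_D|=0$, there is nothing more to prove. Let $|B_D|>0$. For $t\in B_D$ and $0\le u\le t$ we have $D(u,t-u)=0$, hence $X=Y=Z$ at $(u,t-u)$ by \eqref{eq:XYZ}, and $X=Y$ means
\begin{equation}\label{eq:BD}
a(u)+a(t-u)=a(t)\qquad(t\in B_D,\ 0\le u\le t).
\end{equation}
Choose $\tau>0$ with $|B_D\cap(\tau,\infty)|>0$. By Steinhaus there is $\delta\in(0,\tau)$ such that each $d\in(0,\delta)$ equals $t_2-t_1$ with $t_1,t_2\in B_D\cap(\tau,\infty)$. For $0\le u\le\tau$, \eqref{eq:BD} at $t_2$ and then at $t_1$ gives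
\[
a(d+u)=a\bigl(t_2-(t_1-u)\bigr)=a(t_2)-a(t_1-u)=a(t_2)-a(t_1)+a(u).
\]
Here $u=0$ gives $a(d)=a(t_2)-a(t_1)$, so $a(d+u)=a(d)+a(u)$ for $d\in(0,\delta)$, $u\in[0,\tau]$. By continuity $a(u)=k_au$ on $[0,\delta]$, and $k_a>0$ as $a$ is strictly increasing. Finally, for $t\in B_D$ and small $u>0$, \eqref{eq:BD} gives $a(t-u)=a(t)-k_au$, so $a'(t)=k_a$ wherever $a'(t)$ exists in $B_D$.
\end{proof}

\section{The density equations}\label{sec:dens}

We can now repeat the computations of the model case.

\subsection{First-order relation at $v=0$}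

The functions $a,b$ need not be differentiable at $0$, so $a'(0),b'(0)$ are replaced by limits along a sequence.

\begin{lemma}\label{lem:first}
After rescaling $g$ and $h$ by positive constants there is a sequence $v_n\downarrow0$ such that
\begin{equation}\label{eq:first}
\frac c{a'}+\frac{1-c}{b'}=1\ \text{ a.e.\ on }(0,\infty),\qquad \frac{a(v_n)}{v_n}\to1 .
\end{equation}
\end{lemma}

\begin{proof}
By Corollary~\ref{cor:psi} and Proposition~\ref{prop:ac}, for a.e.\ $u\in T_D$ the functions $\psi,a,b$ are differentiable at $u$ with derivatives in $(0,\infty)$. Then $\psi_g=\psi\circ a^{-1}$ has derivative $\psi'(u)/a'(u)$ at $a(u)$, and similarly for $\psi_h$. Subtracting from \eqref{eq:XYZ} its value at $v=0$ gives, as $v\downarrow0$,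
\[
\psi'(u)\,v+o(v)=c\Bigl(\frac{\psi'(u)}{a'(u)}+o(1)\Bigr)a(v)+(1-c)\Bigl(\frac{\psi'(u)}{b'(u)}+o(1)\Bigr)b(v).
\]
Both terms on the right are nonnegative, so $a(v)/v$ and $b(v)/v$ are bounded as $v\downarrow0$. Fix $v_n\downarrow0$ (independent of $u$) with $a(v_n)/v_n\to p$ and $b(v_n)/v_n\to q$. Then
\begin{equation}\label{eq:pq}
\frac{cp}{a'}+\frac{(1-c)q}{b'}=1\qquad\text{a.e.\ on }T_D .
\end{equation}

If $|B_D|>0$, then $p=k_a>0$ and $q=k_b>0$ by Proposition~\ref{prop:ac}, and \eqref{eq:pq} also holds a.e.\ on $B_D$. If $|B_D|=0$, \eqref{eq:pq} holds a.e.\ on $(0,\infty)$. In this case $p=0$ would give $b'=(1-c)q$ a.e., so $b$ would be linear and $S_h=S_f$; and $q=0$ would make $a$ linear and $S_g=S_f$. Both are excluded. So $p,q>0$ and \eqref{eq:pq} holds a.e.\ on $(0,\infty)$ in all cases. Replace $g,h$ by $g/p,h/q$. This divides $a$ by $p$ and $b$ by $q$ and changes none of $S_i,Y,Z,\eta_j,\zeta_j$.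
\end{proof}

From now on $g,h$ are scaled as in Lemma~\ref{lem:first}, and $a$, $b$, $\psi_g$, $\psi_h$, $\xi_g$, $\mu$ refer to the rescaled generators; \eqref{eq:m2} and Proposition~\ref{prop:ac} remain valid, the latter with new constants. Put $\rho=\frac1{a'}-\frac1{b'}$. As in \eqref{eq:modelrho},
\begin{equation}\label{eq:rho}
\frac1{a'}=1+(1-c)\rho,\qquad \frac1{b'}=1-c\rho ,
\end{equation}
so $-\frac1{1-c}<\rho<\frac1c$. We fix Borel versions of $a',b',\rho$ for which $a',b'\in(0,\infty)$ and \eqref{eq:rho} and the first relation in \eqref{eq:first} hold everywhere (on a null Borel set containing the exceptional points put $a'=b'=1$, $\rho=0$). This affects statements about $(u,v)$ only on $P$-null sets. Moreover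
\begin{equation}\label{eq:notconst}
\rho\text{ is not a.e.\ constant on }(0,\infty),
\end{equation}
since otherwise $a'$ is a.e.\ constant, $a$ is linear and $S_g=S_f$. Put
\[
R(u)=\int_0^u\rho,\qquad C(u,v)=R(u+v)-R(u)-R(v);
\]
$R$ is Lipschitz, and $C$ measures its failure to be additive.

\subsection{The densities}

\begin{proposition}\label{prop:dens}
$P$-a.e.\ on $Q$,
\begin{equation}\label{eq:dich}
\rho(u)\ne\rho(v)\ \Longrightarrow\ \eta_2-\zeta_2=\rho(u),\qquad\text{and}\qquad \kappa=\rho(v)-\rho(u)\ \text{ in all cases.}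
\end{equation}
Consequently, for every $u>0$,
\begin{equation}\label{eq:DC}
D(u,t-u)\,dt=C(u,t-u)\,\xi(dt)\qquad\text{on }(u,\infty).
\end{equation}
\end{proposition}

\begin{proof}
For Borel $\varphi\ge0$ on $Q$, Lemma~\ref{lem:dens}, formula \eqref{eq:m2} and the substitution $\sigma=a(u)$ (with $d\sigma=a'(u)\,du$, since $a$ is absolutely continuous) give
\[
\int\varphi\,a'(u)\,d(\partial_vY)=\int a'(u)\,du\int\varphi(u,v)\,m^Y_u(dv)=\int\xi_g(ds)\int_0^s\varphi\bigl(a^{-1}(\sigma),a^{-1}(s-\sigma)\bigr)\,d\sigma .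
\]
In the same way, with $\sigma'=a(v)$,
\[
\int\varphi\,a'(v)\,d(\partial_uY)=\int\xi_g(ds)\int_0^s\varphi\bigl(a^{-1}(s-\sigma'),a^{-1}(\sigma')\bigr)\,d\sigma' ,
\]
and the substitution $\sigma=s-\sigma'$ shows that the two numbers agree. Since $P$ is $\sigma$-finite and $a',\eta_1,\eta_2$ are finite, it follows that $P$-a.e.
\[
a'(u)\,\eta_2=a'(v)\,\eta_1=:J,\qquad\text{and in the same way}\qquad b'(u)\,\zeta_2=b'(v)\,\zeta_1=:K .
\]
By \eqref{eq:eta}, $P$-a.e.
\[
cJ\frac1{a'(v)}+(1-c)K\frac1{b'(v)}=1=cJ\frac1{a'(u)}+(1-c)K\frac1{b'(u)} ,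
\]
and subtracting, with \eqref{eq:rho}, $c(1-c)(\rho(v)-\rho(u))(J-K)=0$. If $\rho(u)\ne\rho(v)$, then $J=K$, and \eqref{eq:first} gives $J=K=1$; so $\eta_2-\zeta_2=\frac1{a'(u)}-\frac1{b'(u)}=\rho(u)$ and $\eta_1-\zeta_1=\rho(v)$. If $\rho(u)=\rho(v)$, then $a'(u)=a'(v)$ and $b'(u)=b'(v)$ by \eqref{eq:rho}, so $\eta_1=\eta_2$, $\zeta_1=\zeta_2$ and $\kappa=0$. This proves \eqref{eq:dich}.

So for $\xi$-a.e.\ $t$ we have $\tilde\kappa(t,s)=\rho(t-s)-\rho(s)$ for a.e.\ $s\in(0,t)$, whence $\tilde C(t,u)=R(t)-R(t-u)-R(u)=C(u,t-u)$ for $0<u<t$, and \eqref{eq:anti} becomes \eqref{eq:DC}.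
\end{proof}

\section{Symmetric antidiagonals}\label{sec:sets}

Let
\[
T_C=\{t>0:\ C(u,t-u)\ne0\text{ for some }u\in(0,t)\}\ \text{(open)},\qquad B_C=(0,\infty)\setminus T_C .
\]
On $T_C$ equation \eqref{eq:DC} can be solved for $\xi$: near $t_0\in T_C$ pick $u^*$ with $C(u^*,t-u^*)\ne0$; then $\xi=\frac{D(u^*,t-u^*)}{C(u^*,t-u^*)}\,dt$ there, with continuous density. So
\begin{equation}\label{eq:C1}
\xi\ll\lambda\ \text{ on }T_C\quad\text{and}\quad\psi\in C^1(T_C).
\end{equation}
The set $B_C$ needs separate control. The function $u\mapsto C(u,t-u)$ is Lipschitz on $[0,t]$, vanishes at $u=0$, and has a.e.\ derivative $\rho(t-u)-\rho(u)$. Hence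
\begin{equation}\label{eq:sym}
t\in B_C\iff\rho(u)=\rho(t-u)\ \text{ for a.e.\ }u\in(0,t).
\end{equation}
The composition of two reflections is a translation: if $t_1<t_2$ lie in $B_C$ and $d=t_2-t_1$, then for a.e.\ $u\in(0,t_1)$ we have $\rho(u)=\rho(t_1-u)=\rho(t_2-(t_1-u))$, i.e.
\begin{equation}\label{eq:per}
\rho(u)=\rho(u+d)\qquad\text{for a.e.\ }u\in(0,t_1).
\end{equation}

\begin{lemma}\label{lem:acc}
If $B_C$ has an accumulation point $\tau\in(0,\infty)$, then $\rho$ is a.e.\ constant on $(0,\tau/2)$.
\end{lemma}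

\begin{proof}
There are $t_1<t_2$ in $B_C\cap(\tau/2,\infty)$ with $d=t_2-t_1$ arbitrarily small. Integrating \eqref{eq:per}, $R(u+d)-R(u)=R(d)$ for $u\in[0,\tau/2]$. Let $x\in(0,\tau/2)$ and $n=\lfloor x/d\rfloor$. Then $R(nd)=nR(d)$ and $|R(x)-nR(d)|\le d\sup|\rho|$. Letting $d\downarrow0$ along these values, $nd\to x$ and so $R(d)/d\to R(x)/x$. So $R(x)/x$ does not depend on $x\in(0,\tau/2)$.
\end{proof}

We distinguish two cases for the rest of the proof.

\medskip\noindent
\textbf{Case I: $\rho$ is a.e.\ equal to a constant $r_0$ on some interval $(0,\varepsilon)$.} Then $a(v)/v=1/(1+(1-c)r_0)$ on $(0,\varepsilon)$ by \eqref{eq:rho}, and $a(v_n)/v_n\to1$ gives $r_0=0$. Let $\varepsilon_0$ be maximal with $\rho=0$ a.e.\ on $(0,\varepsilon_0)$; by \eqref{eq:notconst}, $0<\varepsilon_0<\infty$. Any two points $t_1<t_2$ of $B_C\cap(\varepsilon_0,\infty)$ satisfy $d=t_2-t_1\ge\varepsilon_0$. Otherwise $\rho=0$ a.e.\ on $(0,d)$, and \eqref{eq:per} gives inductively $\rho=0$ a.e.\ on $(0,\min(kd,t_2))$ for $k=1,2,\dots$,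 hence on $(0,t_2)$, contradicting the maximality of $\varepsilon_0$. So $B_C\cap(\varepsilon_0,\infty)$ is countable and therefore $\xi$-null.

\medskip\noindent
\textbf{Case II: $\rho$ is not a.e.\ constant on any interval $(0,\varepsilon)$.} By Lemma~\ref{lem:acc}, $B_C$ has no accumulation point in $(0,\infty)$. So $B_C$ is countable and $\xi(B_C)=0$.

\section{Conservation: $\rho$ takes countably many values}\label{sec:count}

Let $\mathcal R=\{r:|\{\rho=r\}|>0\}$, a countable set, and $W=\{u>0:\rho(u)\notin\mathcal R\}$, a Borel set.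

\begin{proposition}\label{prop:count}
$|W|=0$.
\end{proposition}

\begin{proof}
As in the model case we want $\eta_2-\zeta_2=\rho(u)$ at $P$-a.e.\ point with $u\in W$. By \eqref{eq:dich} it suffices to show that
\begin{equation}\label{eq:At}
P\bigl(\{u\in W,\ \rho(v)=\rho(u)\}\bigr)=\int\xi(dt)\,|A_t|=0,\qquad A_t=\{u\in W\cap(0,t):\rho(t-u)=\rho(u)\}.
\end{equation}
By Fubini $\int_0^\infty|A_t|\,dt=\int_W|\{\rho=\rho(u)\}|\,du=0$, since $\rho(u)\notin\mathcal R$ on $W$. So $|A_t|=0$ for a.e.\ $t$, hence by \eqref{eq:C1} for $\xi$-a.e.\ $t\in T_C$. It remains to consider $t\in B_C$. In Case II, $\xi(B_C)=0$. In Case I, $0\in\mathcal R$, so $\rho(u)=\rho(t-u)\ne0$ for $u\in A_t$. Hence $u\ge\varepsilon_0$ and $t-u\ge\varepsilon_0$ for a.e.\ $u\in A_t$, and $|A_t|>0$ is possible only if $t>2\varepsilon_0$. But $B_C\cap(2\varepsilon_0,\infty)$ is $\xi$-null. This proves \eqref{eq:At}.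

Let $E\subset W$ be bounded and Borel. We evaluate the measure identity $\partial_vY-\partial_vZ=(\eta_2-\zeta_2)P$ on $E\times(0,\infty)$. By Lemma~\ref{lem:dens} the measures $\partial_vY,\partial_vZ,P$ are $du\otimes m_u^Y$, $du\otimes m_u^Z$, $du\otimes m_u^X$, and by \eqref{eq:m1} the three inner measures have the same mass $1-\psi(u)$. All quantities are finite, and
\[
0=\int_E\bigl[(1-\psi(u))-(1-\psi(u))\bigr]du=\int_E\rho(u)\,(1-\psi(u))\,du .
\]
As $E$ is arbitrary and $\psi<1$, $\rho=0$ a.e.\ on $W$. If $|W|>0$, this gives $|\{\rho=0\}|>0$, i.e.\ $0\in\mathcal R$, contradicting $\rho\notin\mathcal R$ on $W$.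
\end{proof}

\section{Rigidity on $T_C$}\label{sec:rigid}

We now make \eqref{eq:formal} rigorous. It contains $\psi''$, so we must first gain one order of regularity for $\psi$.

\begin{proposition}\label{prop:rigid}
On each connected component of $T_C$, $\psi'$ is a positive constant and $\rho$ is a.e.\ constant.
\end{proposition}

\begin{proof}
It suffices to find, for each $t_0\in T_C$, a neighborhood of $t_0$ on which $\psi'$ is a positive constant and $\rho$ is a.e.\ constant.

\emph{Two values on a set of positive measure.} By \eqref{eq:sym}, $\rho(u)\ne\rho(t_0-u)$ on a set of $u\in(0,t_0)$ of positive measure. By Proposition~\ref{prop:count}, $\rho(u),\rho(t_0-u)\in\mathcal R$ for a.e.\ such $u$. As $\mathcal R$ is countable, there are $r\ne r'$ such that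
\[
E_t:=\{u\in(0,t):\rho(u)=r,\ \rho(t-u)=r'\}
\]
has positive measure for $t=t_0$. By (Conv), $|E_t|$ is continuous in $t$, so $|E_t|>0$ for $t$ in an open interval $I\ni t_0$. Shrink $I$ so that $\overline I\subset T_C$ is compact and $C(u^*,t-u^*)\ne0$ for all $t\in\overline I$ with a fixed $u^*\in(0,\inf I)$.

\emph{$\psi'$ is Lipschitz on $I$.} Since $X-cY=(1-c)Z$ and $X-(1-c)Z=cY$ increase in $v$, increments of $Y$ and $Z$ in $v$ are at most $\frac1c$ and $\frac1{1-c}$ times those of $X$. Hence
\[
|D(u^*,t-u^*)-D(u^*,t'-u^*)|\le\Bigl(\frac1c+\frac1{1-c}\Bigr)|\psi(t)-\psi(t')|,\qquad t,t'\in I .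
\]
As $\psi\in C^1(T_C)$ and $\overline I\subset T_C$ is compact, the function $t\mapsto D(u^*,t-u^*)$ is Lipschitz on $I$. Also $C$ is Lipschitz, and $C(u^*,t-u^*)$ is bounded away from $0$ on $I$. So $\psi'(t)=D(u^*,t-u^*)/C(u^*,t-u^*)$ is Lipschitz on $I$.

\emph{Two formulas for $D_v$.} On the strip $\Sigma=\{(u,v)\in Q:u+v\in I\}$, \eqref{eq:DC} and continuity give $D(u,v)=\psi'(u+v)\,C(u,v)$. So $D$ is locally Lipschitz on $\Sigma$, its a.e.\ partial derivative $D_v$ is its distributional derivative, and a.e.\ on $\Sigma$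
\begin{equation}\label{eq:Dv1}
D_v=\psi''(u+v)\,C(u,v)+\psi'(u+v)\bigl(\rho(u+v)-\rho(v)\bigr).
\end{equation}
On the other hand $P=\psi'(u+v)\,du\,dv$ on $\Sigma$, so $D_v=(\eta_2-\zeta_2)\,\psi'(u+v)$ a.e. By \eqref{eq:dich} the set of points of $\Sigma$ where $\rho(u)\ne\rho(v)$ but $\eta_2-\zeta_2\ne\rho(u)$ is $P$-null, i.e.\ $\psi'(u+v)=0$ at a.e.\ point of it. Therefore
\begin{equation}\label{eq:Dv2}
D_v=\rho(u)\,\psi'(u+v)\qquad\text{at a.e.\ point of }\Sigma\text{ with }\rho(u)\ne\rho(v).
\end{equation}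
Comparing \eqref{eq:Dv1} and \eqref{eq:Dv2}, for a.e.\ $t\in I$ and a.e.\ $u\in E_t$, with $c_t(u)=C(u,t-u)$,
\begin{equation}\label{eq:rig}
\psi''(t)\,c_t(u)=\psi'(t)\bigl(r+r'-\rho(t)\bigr).
\end{equation}

\emph{Conclusion.} We have $c_t'(u)=\rho(t-u)-\rho(u)=r'-r\ne0$ for a.e.\ $u\in E_t$. As $|E_t|>0$, the fact on level sets in Section~\ref{sec:tools} shows that $c_t$ is not a.e.\ constant on $E_t$. The right side of \eqref{eq:rig} does not depend on $u$, so $\psi''(t)=0$ for a.e.\ $t\in I$. Since $\psi'$ is Lipschitz, it is constant on $I$, and the constant is positive because $\psi$ is strictly increasing. Then \eqref{eq:rig} gives $\rho=r+r'$ a.e.\ on $I$.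
\end{proof}

\section{End of the proof}\label{sec:end}

\emph{Case II} ($\rho$ is not a.e.\ constant on any $(0,\varepsilon)$; $B_C$ has no accumulation point in $(0,\infty)$). If $B_C$ does not accumulate at $0$ either, then $(0,\varepsilon)\subset T_C$ for some $\varepsilon>0$, and $\rho$ is a.e.\ constant on it by Proposition~\ref{prop:rigid}, a contradiction. Otherwise $B_C$ is infinite and locally finite in $(0,\infty)$, so it has two consecutive points $t_1<t_2$. Since $(t_1,t_2)\subset T_C$, Proposition~\ref{prop:rigid} gives $\rho=r$ a.e.\ on $(t_1,t_2)$ for some $r$. With $d=t_2-t_1$, \eqref{eq:per} gives $\rho=r$ a.e.\ successively on $(t_1-kd,\,t_1-(k-1)d)\cap(0,\infty)$, $k=1,2,\dots$. So $\rho=r$ a.e.\ on $(0,t_2)$, a contradiction.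

\emph{Case I} ($\rho=0$ a.e.\ on $(0,\varepsilon_0)$, with $\varepsilon_0\in(0,\infty)$ maximal). If $t\le\varepsilon_0$, then $C(u,t-u)=0$ for all $u\in(0,t)$, so $t\in B_C$. If $t\in(\varepsilon_0,2\varepsilon_0)\cap B_C$, then \eqref{eq:sym} gives $\rho(t-u)=\rho(u)=0$ for a.e.\ $u\in(0,t-\varepsilon_0)$, so $\rho=0$ a.e.\ on $(0,t)$, contradicting maximality. Hence $(\varepsilon_0,2\varepsilon_0)\subset T_C$. As $\varepsilon_0\in B_C$, the component of $T_C$ containing this interval has the form $(\varepsilon_0,t_2)$. By Proposition~\ref{prop:rigid}, $\rho=r$ a.e.\ on it, and $r\ne0$ by maximality. If $t_2<\infty$, then $t_2\in B_C$, and for a.e.\ $u\in(0,\min(\varepsilon_0,t_2-\varepsilon_0))$ \eqref{eq:sym} gives $0=\rho(u)=\rho(t_2-u)=r$, a contradiction. So $t_2=\infty$. But then $\psi'$ is a positive constant on $(\varepsilon_0,\infty)$, which contradicts $\psi<1$.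

Both cases are impossible. So the assumption $S_g\ne S_h$ made after Theorem~\ref{thm:core} is untenable in the strict case too. Hence $S_g=S_h$, and $S_f=S_g=S_h$ by \eqref{eq:S}. This proves Theorem~\ref{thm:core}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}. \qed

\begin{remark}
That $\psi$ is bounded, i.e.\ that $S_f$ takes values in $[0,1]$, enters the argument at two decisive places: in the conservation law of Section~\ref{sec:count}, where $m^X_u,m^Y_u,m^Z_u$ have the same finite mass, and in the last step above, where an affine $\psi$ would have to be unbounded.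
\end{remark}

\begin{thebibliography}{9}
\bibitem{conv} \emph{Fuzzy Implications Satisfying Convexity Relations}, \texttt{https://www.atlantis-press.com/article/8395.pdf}.
\end{thebibliography}

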